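# Greedy sum-free sequences that never become periodic

## 1. Small seeds and their greedy continuations

Start with a finite set of positive integers in which no element is a sum of two elements. Walk upward through the integers and add each number that is not a sum of two numbers already present. Does the result always become periodic? The answer that one would first guess is yes. We fix the words, and then test the guess.

Throughout, $\mathbb N=\{1,2,\dots\}$, $[a,b]$ is an interval of integers, and for a set $X$ of integers $X(n)\in\{0,1\}$ is the indicator of $n\in X$. Summands in $X+Y=\{x+y:x\in X,\ y\in Y\}$ need not be distinct.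

**Definition (sum-free, greedy, regular).** A set $S\subset\mathbb N$ is *sum-free* if $S\cap(S+S)=\emptyset$; an increasing sequence is identified with the set of its elements. A sum-free sequence $H=(a_1<a_2<\dots)$ is *greedy* if for all sufficiently large $n$, $a_n$ is the smallest number greater than $a_{n-1}$ that is not a sum of two (not necessarily distinct) elements of $\{a_1,\dots,a_{n-1}\}$. A set $S\subset\mathbb N$ is *eventually periodic* if there are $q\ge1$ and $N$ such that $x\in S\iff x+q\in S$ for all $x\ge N$; a sum-free sequence with this property is called *regular*, and $q$ is a *period*.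

With $R_H(k)=|\{(a,b)\in H^2:a+b=k\}|$, greediness says that $R_H(k)>0$ for all large $k\notin H$. In other words, a sum-free $H$ is greedy if and only if

$$\text{every sufficiently large } k\notin H \text{ lies in } H+H. \tag{1}$$

Indeed, if $H$ is greedy in the first form, a large $k\notin H$ lies strictly between some $a_{n-1}$ and $a_n$, so it was passed over and is a sum. Conversely, assume (1). Then $H$ is infinite, because a finite set has bounded sums. For large $n$, each $k$ strictly between $a_{n-1}$ and $a_n$ is a sum of two elements of $H$; these are smaller than $k$, hence in $\{a_1,\dots,a_{n-1}\}$. And $a_n$ is not such a sum, since $H$ is sum-free. We use (1) from now on.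

**Definition (greedy continuation).** For a finite nonempty sum-free $A\subset\mathbb N$, examine $\max A+1,\max A+2,\dots$ in turn, and add a number if and only if it is not a sum of two (not necessarily distinct) elements already present. The result is $\langle A\rangle$.

Greedy sequences are exactly the sequences $\langle A\rangle$. First, $\langle A\rangle$ is sum-free: if $x=y+z$ inside it, then $y,z<x$; if $x$ was added, this contradicts the rule, and if $x\in A$, then $y,z\in A$, contradicting that $A$ is sum-free. It is infinite, since a finite set has bounded sums, and it satisfies (1) by construction. Conversely, if $H$ is greedy, take $M$ so large that $A=H\cap[1,M]$ is nonempty and every $k>\max A$ outside $H$ lies in $H+H$. For $k>\max A$ we have $k\in H$ if and only if $k$ is not a sum of two smaller elements of $H$, so $H=\langle A\rangle$ by induction on $k$.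

**Example 1 (one element).** From $\{1\}$ we get $1,3,5,7,\dots$, the odd numbers. From $\{2\}$: $3$ enters; $4,5,6$ are sums; $7,8$ enter; $9,10,11$ are sums; $12,13$ enter. In general,
$$\langle\{n\}\rangle=\{x\in\mathbb N: x \bmod (3n-1)\in[n,2n-1]\}.$$
To check this, call the right side $S$ and put $q=3n-1$. Sums of two elements have residues among the $2n-1$ consecutive values $2n,\dots,4n-2$. The next $n$ integers $4n-1,\dots,5n-2$ are congruent to $n,\dots,2n-1$ mod $q$, and these $3n-1$ consecutive integers represent each residue once. So $S$ is sum-free. If $k>n$ and $k\notin S$, then $k\ge2n$ and $k=2n+t+qj$ with $0\le t\le2n-2$, $j\ge0$. Write $t=t_1+t_2$ with $0\le t_1,t_2\le n-1$; then $k=(n+t_1)+(n+t_2+qj)\in S+S$.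

**Example 2 (two elements).** From $\{2,5\}$ we get $2,5,6,9,13,16,17,20,\dots$, and $\langle\{2,5\}\rangle$ is the set of $x$ with $x\bmod 11\in C=\{2,5,6,9\}$. The sums of two elements of $C$ are $4,7,8,11,10,11,14,12,15,18$, with residues $\{0,1,3,4,7,8,10\}$: exactly the complement of $C$. And each number $k>5$ of these residues is one of
$$11=2+9,\quad 12=6+6,\quad 14=5+9,\quad 4=2+2,\quad 7=2+5,\quad 8=2+6,\quad 10=5+5$$
plus a nonnegative multiple of $11$, which can be put into the second summand.

All these are periodic from the start. The guess is the Strong Regularity Conjecture of "Results On Sum-Free Sequences" (https://surim.stanford.edu/sites/g/files/sbiybj26191/files/media/file/jonathan_akaba_aaron_kaufer_david_lin_kewei_-_results_on_sum-free_sequences_0.pdf): all greedy sum-free sequences are regular.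

## 2. Bounded summands force periodicity

In the examples each excluded number is a sum with one summand from a fixed finite list. This alone forces regularity.

**Proposition 3.** Let $H$ be greedy, and suppose there is $B$ such that every sufficiently large $k\notin H$ is $a+b$ with $a,b\in H$, $a\le B$. Then $H$ is regular.

*Proof.* For large $k$,
$$k\in H\iff k-a\notin H\ \text{ for all } a\in H\cap[1,B].$$
The implication from left to right holds because $H$ is sum-free, the other by hypothesis. So the bits $H(k-B),\dots,H(k-1)$ determine $H(k)$, hence the next window of length $B$. There are $2^B$ windows, so two large positions $k<k'$ have the same window, and from there on $H$ has period $k'-k$. $\square$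

A sensible person would try to prove the conjecture by such a finite-state argument. It stops at one exact point. In general $k\notin H$ may be representable only with both summands large; then $H(k)$ depends on bits near $k/2$, and the number of bits to be remembered grows with $k$. By Proposition 3, a counterexample must use such sums infinitely often, beyond any bound $B$. They can in fact be used to build a counterexample, and much more.

**Theorem 1.** There is a greedy sum-free sequence that is not regular.

So the conjecture is false. For the second theorem, recall that a set of finite objects is $\Sigma_1$ if it is semi-decidable, that is, some algorithm halts exactly on its members. A set $R$ *many-one reduces* to $R'$ if there is a computable $g$ with $x\in R\iff g(x)\in R'$. A set is *$\Sigma_1$-hard* if every $\Sigma_1$ set reduces to it, and *$\Sigma_1$-complete* if it is also $\Sigma_1$. The halting problem for Turing machines started on the blank tape is $\Sigma_1$-complete (Turing), and hence undecidable.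

**Theorem 2.** The set $\{A:\langle A\rangle\text{ regular}\}$, where $A$ ranges over finite nonempty sum-free subsets of $\mathbb N$, is $\Sigma_1$-complete (many-one equivalent to the halting problem). In particular it is undecidable, and no computable function of $A$ bounds preperiod + period for the regular $\langle A\rangle$.

## 3. Residue classes as wires, seeds as NOR gates

Fix a large modulus $m$ and a few residues $\ell_v\in(0,m)$, and record $H$ in the class of $\ell_v$ by $X_v=\{n:mn+\ell_v\in H\}$. What can exclude a number of class $v$?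

First, a fixed element $u=tm+\ell_v-\ell_a$ of $H$. Since
$$(mn+\ell_a)+(tm+\ell_v-\ell_a)=m(n+t)+\ell_v,$$
a number of class $a$ at index $n$ excludes the number of class $v$ at index $n+t$. In a greedy sequence a number is present unless it is excluded, so several such elements $u$ make $X_v(n)$ the NOR of the bits $X_a(n-t_{v,a})$: a logic gate with delays. By the pigeonhole argument of Proposition 3, such gates alone give only periodic behavior.

Second, if $\ell_s=\ell_a+\ell_b$, then a number of class $a$ and one of class $b$ exclude a number of class $s$, and this exclusion has unbounded reach: $X_s$ is the complement of $X_a+X_b$. This second kind of gate is the new resource.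

Two dangers remain: unintended sums may fall into our classes, and the residues that we do not use must also be handled, since a greedy sequence would fill them. The definition below and Lemma A make this safe.

**Definition (network).** Fix $T\ge2$. A *network* consists of

* basic nodes $1,\dots,r$;
* finitely many sum nodes; a sum node $s$ has basic nodes $a_s,b_s$ (possibly equal), and the sets $\{a_s,b_s\}$ are pairwise disjoint for different $s$;
* for each basic $v$, a nonempty set $In(v)$ of nodes (basic or sum), and for each $a\in In(v)$ a delay $t_{v,a}\in[T,2T-2]$, where $v\notin In(v)$, and $v\notin\{a_s,b_s\}$ whenever a sum node $s$ is in $In(v)$.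

Put $n_*=4T-2$.

**Lemma A (realization).** Let sets $X_v\subset[n_*,\infty)$ be given for all nodes $v$, and let $n_0\in\mathbb N$, such that

(a) for all $n$: if $v$ is basic, $n\in X_v$ and $a\in In(v)$, then $n-t_{v,a}\notin X_a$; and $X_s\cap(X_{a_s}+X_{b_s})=\emptyset$ for sum nodes $s$;

(b) for all $n\ge n_0$: if $v$ is basic and $n\notin X_v$, then $n-t_{v,a}\in X_a$ for some $a\in In(v)$; if $s$ is a sum node and $n\notin X_s$, then $n\in X_{a_s}+X_{b_s}$.

Then there are $m$, distinct $\ell_v\in(0,m)$, and a sum-free $H$ such that every $k\notin H$ with $k\ge m\max(n_0,n_*+T+1)$ lies in $H+H$ (so $H$ is greedy), and $H$ is regular if and only if every $X_v$ is eventually periodic.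

For $n\ge n_0$, (a) and (b) together say that $X_v(n)$ is the NOR of the delayed inputs and that $X_s(n)=1-(X_{a_s}+X_{b_s})(n)$. Below $n_0$ only the excluding half (a) is required, so there the sets may be prescribed.

**Example 4.** Take $T=2$, so all delays are $2$ and $n_*=6$; basic nodes $1,2$, no sum nodes, $In(1)=\{2\}$, $In(2)=\{1\}$. Let $X_1=[6,\infty)$, $X_2=\emptyset$, $n_0=8$. Condition (a): $n-2\notin X_2$ always, and $X_2$ has no elements to test. Condition (b): no $n\ge8$ is missing from $X_1$, and for $n\ge 8$ we have $n\notin X_2$ and $n-2\in X_1$. All sets are eventually periodic, so the resulting $H$ is regular.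

The disjointness of the pairs matters. If two sum nodes had pairs $\{1,2\}$ and $\{1,3\}$ with $\ell_s=\ell_1+\ell_2$, $\ell_{s'}=\ell_1+\ell_3$, then a seed $tm+\ell_2-\ell_3$, meant to act from class $3$ to class $2$, would also act from class $s'$ to class $s$.

## 4. Proof of the realization lemma

**Step 1. Labels.** This step chooses the residues so that only intended additive relations hold. In $\mathbb Z^{r+3}$ with basis $e_1,\dots,e_r,f_1,f_2,f_3$ put $\lambda_v=e_v$ for basic $v$ and $\lambda_s=e_{a_s}+e_{b_s}$ for sum nodes. By disjointness of the pairs these labels are distinct. Let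
$$P=\{\lambda_v\},\quad F=\{f_1,f_2,f_3\},\quad Q=P\cup F,\quad U=\{\lambda_v-\lambda_a:v\text{ basic},\ a\in In(v)\}.$$
Let $\varphi:\mathbb Z^{r+3}\to\mathbb Z$ be the linear map sending the $i$-th basis vector to $9^{i-1}$, and $m=9^{r+3}$. Then:

$$\text{if all coordinates of } x \text{ are at most } 4 \text{ in absolute value and } \varphi(x)\equiv0 \pmod m,\text{ then } x=0. \tag{2}$$

Indeed $|\varphi(x)|\le4\cdot\frac{9^{r+3}-1}{8}<m$, so $\varphi(x)=0$. If $x\ne0$, divide by the power of $9$ belonging to the first nonzero coordinate $x_i$: this gives $x_i\equiv0\pmod 9$, impossible for $0<|x_i|\le4$.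

We identify vectors in $Q$ and $U$ with their residues $\varphi(\cdot)$ mod $m$. Labels have coordinates in $[0,2]$, elements of $F$ in $[0,1]$, elements of $U$ in $[-2,1]$. In every congruence of Step 2 the difference of the two sides has coordinates at most $4$ in absolute value; for instance $p+p'-q$ has coordinates in $[-2,4]$, and $p+u-q$ in $[-4,3]$. By (2) each such congruence is an equality of vectors. Also, different elements of $Q$ have different residues.

**Step 2. The possible relations.** This step lists every relation that a sum in $H$ can induce. The *weight* of a vector is the sum of its $f$-coordinates: $0$ on $P$ and $U$, and $1$ on $F$. The *degree* of a weight-$0$ vector is its coordinate sum: $1$ for basic labels, $2$ for sum labels. The *norm* is the sum of absolute values of coordinates. If $u=\lambda_v-\lambda_a\in U$, its norm is $2$ when $a$ is basic (as $v\ne a$) and $3$ when $a$ is a sum node (as $v\notin\{a_a,b_a\}$, the pair of $a$). So elements of $U$ are nonzero.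

(F1) $(F+F)\cap Q=\emptyset$. The left side has weight $2$.

(F2) $(F+P)\cap Q=\emptyset$. If $f+p=q$, the weight is $1$, so $q\in F$ and $p=q-f$. The right side has no $e$-coordinates, so $p=0$, impossible.

(F3) $(F+U)\cap Q=\emptyset$. Likewise $f+u=q$ forces $q\in F$ and $u=0$, impossible.

(F4) If $p+p'=q$ with $p,p'\in P$, $q\in Q$, then $q=\lambda_s$ for a sum node $s$ and $\{p,p'\}=\{\lambda_{a_s},\lambda_{b_s}\}$ as multisets. By weight $q\in P$. The degree of $p+p'$ is at least $2$ and that of $q$ at most $2$, so $q=\lambda_s$ is a sum label and $p,p'$ are basic. Compare coordinates in $p+p'=e_{a_s}+e_{b_s}$.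

(F5) If $p+u=q$ with $p\in P$, $u=\lambda_v-\lambda_a\in U$, $q\in Q$, then $p=\lambda_a$ and $q=\lambda_v$. By weight $q\in P$, and $q-p=u$.

If $a$ is basic, $u$ has degree $0$, so $p,q$ are both basic or both sum labels. Two different sum labels have disjoint supports, so their difference has norm $4$; equal ones differ by $0$; but $u$ has norm $2$. Hence both are basic, and $q-p=e_v-e_a$ with $v\ne a$ gives $q=e_v$, $p=e_a$.

If $a$ is a sum node, $u=e_v-\lambda_a$ has degree $-1$, so $q=e_j$ is basic and $p$ is a sum label. If $j\in\mathrm{supp}\,p$, then $q-p$ has norm $1$, but $u$ has norm $3$. So $j\notin\mathrm{supp}\,p$, and comparing positive and negative parts of $e_j-p=e_v-\lambda_a$ gives $q=e_v$, $p=\lambda_a$.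

(F6) If a residue $c$ is not in $Q$, there is $f\in F$ with $c-f\notin Q-Q$. Suppose instead that for $i=1,2,3$ we have $c\equiv v_i:=f_i+q_i-q_i'$ with $q_i,q_i'\in Q$. The $e$-coordinates of $v_i-v_j$ lie in $[-4,4]$, and the $f$-coordinates are at most $3$ in absolute value. So by (2), $v_1=v_2=v_3=:v$. We have $q_i'\ne f_i$, since otherwise $c\equiv q_i\in Q$. So $q_i'$ has $f_i$-coordinate $0$, and the $f_i$-coordinate of $v=v_i$ is at least $1$. This holds for each $i$, so $v$ has weight at least $3$. But $v_1=f_1+q_1-q_1'$ has weight at most $2$, a contradiction.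

Fact (F6) explains the three extra classes. With only $f_1,f_2$, the residue $c=f_1+f_2-p$ with $p\in P$ would violate it: it has weight $2$, so $c\notin Q$, while $c-f_1=f_2-p$ and $c-f_2=f_1-p$ are both in $Q-Q$.

**Step 3. The set $H$.** This step places three kinds of elements: finitely many seeds, filler classes, and the information-carrying classes. Let $\ell_v=\varphi(\lambda_v)\in(0,2\cdot9^{r-1}]$; these are distinct and less than $m$. Since $\varphi$ is linear, $\ell_s=\ell_{a_s}+\ell_{b_s}$ holds as integers. Let $W$ be the set of residues mod $m$ not in $Q-Q$. The seeds are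
$$u_{v,a}=t_{v,a}m+\ell_v-\ell_a\quad(v\text{ basic},\ a\in In(v)),$$
and for each $w\in W$ the number $\sigma_w\in[Tm,(T+1)m)$ with $\sigma_w\equiv w\pmod m$. Let $\Sigma$ be the set of all seeds. Since $|\ell_v-\ell_a|<m/9$, $t_{v,a}\in[T,2T-2]$ and $T+1\le2T-1$,
$$\Sigma\subset\left(Tm-\tfrac m9,\,(2T-1)m\right).$$
Hence a sum of two seeds is larger than $2Tm-\frac{2m}9>(2T-1)m$ and smaller than $(4T-2)m=n_*m$. Put
$$H=\Sigma\cup H_F\cup S,\quad H_F=\{x\ge n_*m:x\bmod m\in F\},\quad S=\bigcup_v\{mn+\ell_v:n\in X_v\}.$$
As $X_v\subset[n_*,\infty)$, elements of $H_F\cup S$ are at least $n_*m$; their residues are in $Q$.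

**Step 4. $H$ is sum-free.** This step turns a sum in $H$ into a relation of Step 2. Suppose $x=y+z$ with $x,y,z\in H$. If $y,z\in\Sigma$, then $x\in((2T-1)m,n_*m)$, which contains no element of $H$. So, exchanging $y$ and $z$ if necessary, $y\in H_F\cup S$. Then $x\ge n_*m$, which exceeds all seeds, so $x\in H_F\cup S$, and the residues of $x,y$ are in $Q$.

* If $z=\sigma_w$, then $w\equiv x-y\in Q-Q$, contradicting $w\in W$.
* If one of $y,z$ is in $H_F$ and the other is in $H_F$, in $S$, or is a seed $u_{v,a}$, this contradicts (F1), (F2), (F3) respectively.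
* If $y,z\in S$, then by (F4) $x$ belongs to a sum node $s$, and $y,z$ to $a_s,b_s$ in some order. Since $\ell_s=\ell_{a_s}+\ell_{b_s}$, the index of $x$ is the sum of the indices of $y$ and $z$, so it is in $X_s\cap(X_{a_s}+X_{b_s})$, contradicting (a).
* If $y\in S$ and $z=u_{v,a}$, then by (F5) $y=mn+\ell_a$ with $n\in X_a$, and $x=m(n+t_{v,a})+\ell_v$ belongs to $v$. So $n+t_{v,a}\in X_v$ while $n\in X_a$, contradicting (a).

**Step 5. $H$ is greedy.** This step verifies (1), with the stated bound. Let $k\ge m\max(n_0,n_*+T+1)$ and $k\notin H$.

* If $k\bmod m\notin Q$, then by (F6) $k\equiv f+w$ with $f\in F$, $w\in W$. Now $k-\sigma_w\ge m(n_*+T+1)-m(T+1)=n_*m$, and it has residue $f$, so it is in $H_F$. Hence $k=(k-\sigma_w)+\sigma_w\in H+H$.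
* The case $k\bmod m\in F$ is impossible, as then $k\in H_F$.
* Otherwise $k=mn+\ell_v$ for a node $v$, with $n=\lfloor k/m\rfloor\ge n_0$ and $n\notin X_v$. By (b), if $v$ is a sum node, $n=n'+n''$ with $n'\in X_{a_v}$, $n''\in X_{b_v}$, so $k=(mn'+\ell_{a_v})+(mn''+\ell_{b_v})$. If $v$ is basic, $n-t_{v,a}\in X_a$ for some $a\in In(v)$, so $k=(m(n-t_{v,a})+\ell_a)+u_{v,a}$. In both cases $k\in H+H$.

**Step 6. Regularity.** This step transfers periods. Up to finitely many elements, $H$ consists of the classes in $F$ together with $S$. If all $X_v$ are eventually periodic, they have a common period $q$, and $H$ has period $mq$. Conversely, if $q$ is a period of $H$, so is $mq$. For large $n$, $n\in X_v\iff mn+\ell_v\in H$, because the residue $\ell_v$ determines $v$. So $n\in X_v\iff n+q\in X_v$ for large $n$. $\square$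

## 5. Two sets that hand over at each doubling

We look for a network with a non-periodic solution. Adding a block near $[2^k,2^{k+1}]$ to itself gives a block at twice the scale, so we let two sets take turns, one at each scale.

Take $T=2$ (all delays $2$, $n_*=6$), basic nodes $d,e$, and sum nodes $s_d$ with pair $d,d$ and $s_e$ with pair $e,e$, with
$$In(d)=\{e,s_e\},\qquad In(e)=\{d,s_d\}.$$
All network requirements hold: the pairs $\{d\}$ and $\{e\}$ are disjoint, $v\notin In(v)$, $d\notin\{e\}$, and $e\notin\{d\}$. Writing $\mathcal D=X_d$ and $\mathcal E=X_e$, the rules say that, from some point on,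
$$n\in\mathcal E\iff n-2\in(\mathcal D+\mathcal D)\setminus\mathcal D,\qquad n\in\mathcal D\iff n-2\in(\mathcal E+\mathcal E)\setminus\mathcal E. \tag{3}$$
If $\mathcal D$ has a last block ending at $t$ and the earlier blocks make $\mathcal D+\mathcal D$ contain everything from $t+1$ up to $2t$, then (3) makes $\mathcal E$ a block from $t+3$ to $2t+2$. So block ends should satisfy $t'=2t+2$, that is, $t+2$ doubles, and the next block starts at $t+3$. The choice $t=2^{k+1}-2$ gives the blocks
$$J_k=[2^k+1,\,2^{k+1}-2].$$
Accordingly, put
$$\mathcal D=\bigcup_{k\ge4\text{ even}}J_k,\quad\mathcal E=\bigcup_{k\ge5\text{ odd}}J_k,\quad\mathcal A=\{n\ge128:n\notin\mathcal D+\mathcal D\},\quad\mathcal B=\{n\ge128:n\notin\mathcal E+\mathcal E\},$$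
and $X_d=\mathcal D$, $X_e=\mathcal E$, $X_{s_d}=\mathcal A$, $X_{s_e}=\mathcal B$, $n_0=130$. All are subsets of $[6,\infty)$.

*Proof of Theorem 1.*

**Step 1. The sumsets.** We need $\mathcal D+\mathcal D$ and $\mathcal E+\mathcal E$ exactly. For $j\le k$,
$$J_k+J_j=[2^k+2^j+2,\ 2^{k+1}+2^{j+1}-4].$$
Fix $k$ and let $j\le k-2$ run over the parity of $k$, so $k\ge6$. The interval for $j+2$ starts no later than one past the end of the interval for $j$: this says $2^k+2^{j+2}+2\le2^{k+1}+2^{j+1}-3$, i.e. $2^{j+1}+5\le2^k$, which is true since $2^{j+1}\le2^{k-1}$ and $2^{k-1}\ge5$. Starts and ends increase with $j$, so for fixed $k$ the union over $j$ is one interval, from the start for the smallest $j$ ($4$ or $5$) to the end for $j=k$. The cases $k=4,5$ consist of the single interval $j=k$. Hence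
$$\mathcal D+\mathcal D=\bigcup_{k\ge4\text{ even}}[2^k+18,\,2^{k+2}-4],\qquad\mathcal E+\mathcal E=\bigcup_{k\ge5\text{ odd}}[2^k+34,\,2^{k+2}-4].$$

**Step 2. The identities (3) hold for $n\ge130$.** This is the rule the network must obey. The $k$-th block of $\mathcal D+\mathcal D$ meets $\mathcal D$ only inside $J_k$, because $J_{k-2}$ lies below $2^k$ and $J_{k+2}$ starts at $2^{k+2}+1$. For even $k\ge6$ we have $2^k+18\le2^{k+1}-1$, so removing $J_k$, which ends at $2^{k+1}-2$ and starts below the block, leaves $[2^{k+1}-1,2^{k+2}-4]=J_{k+1}-2$. The block $k=4$ is $[34,60]$. So for $n-2\ge128$: $n-2\in(\mathcal D+\mathcal D)\setminus\mathcal D$ iff $n\in J_{k+1}$ for some even $k\ge6$, iff $n\in\mathcal E$, since $J_5\subset[1,62]$.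

In the same way the $k$-th block of $\mathcal E+\mathcal E$ meets $\mathcal E$ only inside $J_k$. For odd $k\ge7$ we have $2^k+34\le2^{k+1}-1$, and the block leaves $J_{k+1}-2$. The block $k=5$ is $[66,124]$, and $J_4,J_6\subset[1,126]$. So for $n-2\ge128$: $n-2\in(\mathcal E+\mathcal E)\setminus\mathcal E$ iff $n\in\mathcal D$.

**Step 3. Condition (a).** We check that nothing present is excluded. For sum nodes it holds by definition of $\mathcal A,\mathcal B$. If $n\in J_k$, then $n-2\in[2^k-1,2^{k+1}-4]$, which meets no $J_j$ with $j\ne k$, as $J_{k-1}$ ends at $2^k-2$ and $J_{k+1}$ starts at $2^{k+1}+1$. So $n\in\mathcal D$ implies $n-2\notin\mathcal E$, and $n\in\mathcal E$ implies $n-2\notin\mathcal D$. Let $n\in\mathcal D$. If $n\ge130$, then $n-2\in\mathcal E+\mathcal E$ by (3), so $n-2\notin\mathcal B$. If $n<130$, then $n-2<128$, so again $n-2\notin\mathcal B$. In the same way $n\in\mathcal E$ implies $n-2\notin\mathcal A$.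

**Step 4. Condition (b).** We check that everything absent is excluded. Let $n\ge130$. For sum nodes this holds by definition. If $n\notin\mathcal D$, then by (3) $n-2\in\mathcal E$ or $n-2\notin\mathcal E+\mathcal E$; in the latter case $n-2\in\mathcal B$, since $n-2\ge128$. If $n\notin\mathcal E$, then likewise $n-2\in\mathcal D$ or $n-2\in\mathcal A$.

**Step 5. No period.** Lemma A yields a greedy sum-free $H$ that is regular only if $\mathcal D$ is eventually periodic. Suppose $\mathcal D$ has eventual period $q$. For large even $k$ we have $2^{k+1}-2\in\mathcal D$, hence $2^{k+1}-2+q\in\mathcal D$. But $\mathcal D\cap[2^{k+1}-1,2^{k+2}]=\emptyset$, a contradiction once $2^{k+1}>q$. $\square$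

The sequence is explicit: here $r=2$, $m=9^5=59049$, $\ell_d=1$, $\ell_e=9$, $\ell_{s_d}=2$, $\ell_{s_e}=18$, the filler residues are $81,729,6561$, and the seeds $u_{v,a}$ are $u_{d,e}=2m-8$, $u_{d,s_e}=2m-17$, $u_{e,d}=2m+8$, $u_{e,s_d}=2m+7$.

## 6. Convolution automata inside greedy sequences

For Theorem 2 we want to program greedy sequences. The first layer is a machine that updates finitely many bits, and may query sumsets of its own history.

**Definition (convolution automaton).** It consists of a finite nonempty set $Y$ of variables, a finite family $C$ of pairwise disjoint pairs $\{a_c,b_c\}$ of distinct variables, and Boolean functions $f_y:\{0,1\}^Y\times\{0,1\}^C\to\{0,1\}$ for $y\in Y$. A *run* with start $i_0\ge2$ is a family of sets $Y_y\subset\mathbb N$, arbitrarily prescribed on $[1,i_0-1]$, such that for all $i\ge i_0$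
$$Y_y(i)=f_y\big((Y_x(i-1))_{x\in Y},(C_c(i-1))_{c\in C}\big),\qquad C_c:=Y_{a_c}+Y_{b_c}. \tag{4}$$
Since $C_c(i-1)$ depends only on the sets up to $i-1$, the prescribed part determines the run.

**Example 5.** Variables $x,y$, one pair $c=\{x,y\}$, $f_y=0$, $f_x=1-C_c$, $i_0=2$, $Y_x(1)=Y_y(1)=1$. Then $Y_y=\{1\}$, $C_c=Y_x+1$, so $Y_x(2)=1-C_c(1)=1$ and $Y_x(i)=1-Y_x(i-2)$ for $i\ge3$. The bits $Y_x(1),Y_x(2),\dots$ are $1,1,0,0,1,1,0,0,\dots$.

**Lemma B.** From an automaton, $i_0$, and prescribed bits one can compute a finite sum-free $A$ such that $\langle A\rangle$ is regular if and only if all $Y_y$ of the run are eventually periodic.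

The plan is that one automaton step takes $20$ network steps. A chain of NOR gates with one input each copies or negates a bit, depending on the parity of its length, and both versions can be given the same total delay $12$: $6+6$ for two negations, $4+4+4$ for three. This is why we use $T=4$. Then a NOR of literals recognizes one input vector $\alpha$, and a NOR of such recognizers computes $f_y$. A clock node silences all indices not divisible by $20$.

*Proof.*

**Step 1. The network.** We list the nodes. Take $T=4$; delays will be $4$ or $6$, and $n_*=14$. An arrow means that the left node is the only input of the right one.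

* Basic nodes $y\in Y$ and $clk$; sum nodes $s_c$ $(c\in C)$ with pair $a_c,b_c$.
* For $x\in Y\cup\{clk\}$ a chain $x\to\pi_x'\to\pi_x$ with both delays $6$; for $x\in Y$ a chain $x\to\nu_x''\to\nu_x'\to\nu_x$ with all delays $4$.
* For $c\in C$ a chain $s_c\to\nu_c'\to\nu_c$ with both delays $6$, and a chain $s_c\to\pi_c''\to\pi_c'\to\pi_c$ with all delays $4$.
* $Z_{clk}$ with $In(Z_{clk})=\{\pi_{clk}\}$, delay $4$; and for each $\alpha\in\{0,1\}^{Y\cup C}$ a node $Z_\alpha$ with $In(Z_\alpha)=\{\nu_x:\alpha(x)=1\}\cup\{\pi_x:\alpha(x)=0\}$, delays $4$.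
* $In(y)=\{Z_{clk}\}\cup\{Z_\alpha:f_y(\alpha)=0\}$ for $y\in Y$, and $In(clk)=\{Z_{clk}\}$, delays $4$.

All nodes except the $s_c$ are basic. The requirements hold: no node is its own input; the sum nodes feed only chain nodes, which belong to no pair; the pairs are disjoint; input sets are nonempty.

**Step 2. The sets.** We prescribe what the nodes should do. Put $X_y=\{20i:i\in Y_y\}$, $X_{clk}=\{20i:i\ge1\}$, $X_{s_c}=\{n\ge14:n\notin X_{a_c}+X_{b_c}\}$. For a chain node $v$ with input $a$ put $X_v=\{n\ge14:n-t_{v,a}\notin X_a\}$. For $Z$ among $Z_{clk},Z_\alpha$ put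
$$X_Z=\{n\ge20i_0-4:\ n-4\notin X_a\text{ for all }a\in In(Z)\}.$$
Put $n_0=20i_0$. All sets lie in $[14,\infty)$, since $20i_0-4\ge36$.

**Step 3. Literals and recognizers.** We compute the chain outputs and the $Z$ bits. For $n\ge28$ all intermediate indices met below are at least $14$, so unwinding gives, for $x\in Y$ (and for $\pi_x$ also $x=clk$),
$$X_{\pi_x}(n)=1-X_{\pi_x'}(n-6)=X_x(n-12),$$
$$X_{\nu_x}(n)=1-X_{\nu_x'}(n-4)=X_{\nu_x''}(n-8)=1-X_x(n-12),$$
and in the same way $X_{\nu_c}(n)=X_{s_c}(n-12)$ and $X_{\pi_c}(n)=1-X_{s_c}(n-12)$.

We use the last two only at $n=20i-8$ with $i\ge i_0\ge2$. Then $n\ge32$ and $n-12=20(i-1)\ge20\ge14$, so $X_{s_c}(n-12)=1-(X_{a_c}+X_{b_c})(20(i-1))=1-C_c(i-1)$, because all elements of $X_{a_c},X_{b_c}$ are multiples of $20$. Hence $X_{\nu_c}(20i-8)=1-C_c(i-1)$ and $X_{\pi_c}(20i-8)=C_c(i-1)$. Also $X_{\nu_x}(20i-8)=1-Y_x(i-1)$ and $X_{\pi_x}(20i-8)=Y_x(i-1)$ for $x\in Y$. The node $Z_\alpha$ is on at $20i-4$ iff all its inputs are off at $20i-8$. Thus for $i\ge i_0$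
$$X_{Z_\alpha}(20i-4)=1\iff (Y(i-1),C(i-1))=\alpha. \tag{5}$$
For $n\ge20i_0$ we have $n-8\ge32$, so
$$X_{Z_{clk}}(n-4)=1-X_{\pi_{clk}}(n-8)=1-X_{clk}(n-20),\quad\text{which is }0\text{ iff }20\mid n, \tag{6}$$
since $n-20\ge20$.

**Step 4. Condition (a).** We check that nothing present is excluded. For sum, chain and $Z$ nodes it holds by definition. Let $v\in Y\cup\{clk\}$ and $n\in X_v$. If $n<20i_0$, all $Z$-sets are empty at $n-4$. If $n\ge20i_0$, then $n=20i$ with $i\ge i_0$, and $X_{Z_{clk}}(n-4)=0$ by (6). If moreover $v=y\in Y$, then $i\in Y_y$, so $f_y(Y(i-1),C(i-1))=1$, and by (5) no $\alpha$ with $f_y(\alpha)=0$ has $X_{Z_\alpha}(n-4)=1$.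

**Step 5. Condition (b).** We check that everything absent is excluded. Let $n\ge20i_0$. For sum, chain and $Z$ nodes it holds by definition, as $n$ is above the thresholds $14$ and $20i_0-4$. Let $v\in Y\cup\{clk\}$ and $n\notin X_v$. If $20\nmid n$, then $X_{Z_{clk}}(n-4)=1$ by (6). If $n=20i$, then $n\in X_{clk}$, so $v=y\in Y$, and $i\notin Y_y$, $i\ge i_0$. So $f_y(\alpha)=0$ for $\alpha=(Y(i-1),C(i-1))$, hence $Z_\alpha\in In(y)$ and $X_{Z_\alpha}(n-4)=1$ by (5).

**Step 6. The finite set.** We cut $H$ to a finite piece that regenerates it. Lemma A gives $H$. Let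
$$M=m\max(n_0,n_*+T+1)+m,\qquad A=H\cap[1,M].$$
The interval $(M-m,M]$ lies above $n_*m$ and contains a number of residue $f_1$, which is in $H_F$; so $\max A>M-m$. By Lemma A every $k>\max A$ outside $H$ is in $H+H$, and as in Section 1 this gives $H=\langle A\rangle$. The set $A$ is computable, since it needs only finitely many bits of the run, which (4) computes.

**Step 7. Regularity.** We compare periods. If $X_y$ has eventual period $q$, it also has eventual period $20q$, and then $Y_y$ has eventual period $q$. So if some $Y_y$ is not eventually periodic, neither is $X_y$, and $H$ is not regular. Now let all $Y_y$ be eventually periodic. Then so are all $X_y$ and $X_{clk}$. The sum of two eventually periodic sets is eventually periodic: both are finite unions of singletons and progressions $\{a+qj:j\ge0\}$ with a common $q$; a singleton plus a singleton is a singleton, a singleton plus a progression is a progression, and $\{a+qj\}+\{a'+qj\}=\{a+a'+qj\}$. So the sum is a finite union of the same kind. Hence the $X_{s_c}$ are eventually periodic. The other sets are eventually given by Boolean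 functions of finitely many shifts of these, so they are eventually periodic too, and $H$ is regular. $\square$

## 7. A Turing machine that computes once per doubling

The handover of Section 5 gives phases $[2^k,2^{k+1}-1]$. A phase can store a word $c(0)c(1)\cdots$ over a finite alphabet: for each symbol $\sigma$, let $M^\sigma$ contain $2^k+r$ whenever $c(r)=\sigma$, and let $P^\sigma$ contain the marker $2^k$. Then $M^\sigma+P^\sigma$ contains $2^{k+1}+r$ whenever $c(r)=\sigma$: the sumset delivers the word, letter by letter, in the next phase. There we write the next configuration of a Turing machine. If one family $M,P$ served all phases, this would fail at once: a machine started in $M\ni2^4$ with marker $2^5\in P$ would produce the sum $2^5+2^4$ already in phase $5$, and this would be read as a symbol at position $16$, where the stored word is blank. So we use two colors, for even and odd phases, and read only the color that is not being written.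

**The tape.** Let $\mathcal T$ be a deterministic Turing machine with a two-way infinite tape, started on the blank tape, moving one cell left or right at each step, with non-halting initial state $\theta_0$. Let $\Gamma$ be its tape alphabet with blank $b$, $\Theta$ its state set, and $\Lambda=\Gamma\cup(\Theta\times\Gamma)$; a symbol $(\theta,\gamma)$ marks the head. Define $\psi:\Lambda^3\to\Lambda$ by the following cases, in this order.

* If $y=(\theta,\gamma)$ with $\theta$ non-halting, $\psi(x,y,z)$ is the symbol written by $\mathcal T$.
* If $y\in\Gamma$ and $x=(\theta,\gamma)$, $\theta$ non-halting, makes $\mathcal T$ move right into state $\theta'$, the value is $(\theta',y)$.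
* If $y\in\Gamma$ and $z=(\theta,\gamma)$, $\theta$ non-halting, makes $\mathcal T$ move left into state $\theta'$, the value is $(\theta',y)$.
* In all other cases the value is $y$.

So $\psi(b,b,b)=b$. Let $c_0(0)=(\theta_0,b)$, $c_0(r)=b$ for $r\ne0$, and $c_{\kappa+1}(r)=\psi(c_\kappa(r-1),c_\kappa(r),c_\kappa(r+1))$. As long as $\mathcal T$ has not halted, $c_\kappa$ has exactly one head symbol and is the configuration after $\kappa$ steps; this persists up to the step that enters a halting state. Let $\Lambda_h$ be the set of $(\theta,\gamma)$ with $\theta$ halting, and $\kappa^*\in[1,\infty]$ the first $\kappa$ such that $c_\kappa$ contains a symbol of $\Lambda_h$. Then $\kappa^*<\infty$ if and only if $\mathcal T$ halts. By induction $c_\kappa(r)=b$ for $|r|>\kappa$.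

At time $i$ the automaton knows only what it has read up to time $i-1$, so we shift. Put $c'_\kappa(r)=c_\kappa(r-2\kappa)$. Then $c'_\kappa(r)=b$ unless $0\le r\le3\kappa$, and
$$c'_{\kappa+1}(r)=c_{\kappa+1}(r-2\kappa-2)=\psi\big(c'_\kappa(r-3),c'_\kappa(r-2),c'_\kappa(r-1)\big). \tag{7}$$

**The automaton.** The variables are $D^1,D^2,E^1,E^2,h$ and, for each $\sigma\in\Lambda\setminus\{b\}$, $P_0^\sigma,P_1^\sigma,M_0^\sigma,M_1^\sigma,\rho_1^\sigma,\rho_2^\sigma$. The pairs are $\{D^1,D^2\}$, $\{E^1,E^2\}$ and $\{M_j^\sigma,P_j^\sigma\}$ for $j=0,1$; they are disjoint. Write $C_j^\sigma=M_j^\sigma+P_j^\sigma$. The variables $D^1,D^2$ get the same rule and the same prescribed bits, so always $D^1=D^2=:D$, and similarly $E^1=E^2=:E$; the doubling is only because pairs must consist of distinct variables. The families $\rho_1,\rho_2$ encode symbols of $\Lambda$: the $\sigma$ whose bit is $1$ (the first in a fixed order, should there be several), or $b$ if all bits are $0$. The bits at time $i$ come from the data at $i-1$ by these rules.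

* The color is $\epsilon=0$ if $D(i-1)=1$, and $\epsilon=1$ otherwise.
* $sw=1$ iff $h(i-1)=0$ and [$\epsilon=0$ and $i-1\notin E+E$, or $\epsilon=1$ and $i-1\notin D+D$]. Put $\epsilon'=\epsilon+sw\bmod2$. Then $D(i)=1$ iff $\epsilon'=0$, and $E(i)=1$ iff $\epsilon'=1$.
* $s(i-1)$ is the $\sigma$ (first in the fixed order) with $i-1\in C^\sigma_{1-\epsilon}$, or $b$ if there is none. Then $\rho_1(i)=s(i-1)$ and $\rho_2(i)=\rho_1(i-1)$.
* $\mu(i)=\psi(\rho_2(i-1),\rho_1(i-1),s(i-1))$; and $h(i)=1$ iff $h(i-1)=1$ or $\mu(i)\in\Lambda_h$.
* If $h(i-1)=0$, then for every $\sigma$: $M^\sigma_{\epsilon'}(i)=1$ iff $\mu(i)=\sigma$; $P^\sigma_{\epsilon'}(i)=sw$; $M^\sigma_{1-\epsilon'}(i)=P^\sigma_{1-\epsilon'}(i)=0$. If $h(i-1)=1$, all $M,P$ bits at $i$ are $0$.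

So $s(i)$ is defined from the data at time $i$, with the color given by $D(i)$. All rules are Boolean functions as required in (4).

**The prescribed part.** Let $K=4$, $J_k=[2^k,2^{k+1}-1]$ (this replaces the $J_k$ of Section 5), and $i_0=2^{K+1}$. On $[1,i_0-1]$ let $D=J_K$, $P_0^\sigma=\{2^K\}$ for all $\sigma$, $M_0^{(\theta_0,b)}=\{2^K\}$, and all other bits $0$.

**Lemma C.** Let $k=K+\kappa$ with $0\le\kappa<\kappa^*$, and $j=k\bmod2$. On $J_k$ we have $h=0$; $D=1,E=0$ if $k$ is even and $D=0,E=1$ if $k$ is odd;
$$P_j^\sigma\cap J_k=\{2^k\},\qquad M_j^\sigma\cap J_k=\{2^k+r:c'_\kappa(r)=\sigma\},$$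
and $P_{1-j}^\sigma,M_{1-j}^\sigma$ are empty on $J_k$. Moreover $s(i)=b$ for $i=2^{k+1}-1,2^{k+1}-2,2^{k+1}-3$, and $\rho_1(2^{k+1}-1)=s(2^{k+1}-2)$, $\rho_2(2^{k+1}-1)=s(2^{k+1}-3)$.

*Proof.* For $\kappa=0$ this holds by prescription. The color on $J_K$ is $0$, so $s(i)$ is read from the sets $C_1^\sigma$. They contain no $i\in J_K$, since $M_1^\sigma$ is empty on $[1,i_0-1]$. So $s=b$ on $J_K$, and $\rho_1=\rho_2=b$ there.

Now assume the statement for all phases $K,\dots,k$, where $k=K+\kappa$ and $\kappa<\kappa^*$. Steps 1 to 3 use only this, and not that $\kappa+1<\kappa^*$.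

**Step 1. The phase.** We show that $D,E$ on $J_{k+1}$ are as claimed for $k+1$, with a single switch, at $2^{k+1}$. If $l'\le l$ have equal parity, then $J_l+J_{l'}=[2^l+2^{l'},2^{l+1}+2^{l'+1}-2]$. For $l'\le l-2$ the interval for $l'+2$ starts at most one past the end of that for $l'$, because this says $2^{l'+1}+1\le2^l$. Let $k_1\in\{K,K+1\}$ have the parity of $k$, and let $X$ be whichever of $D,E$ is active on $J_k$. If $k\ge k_1$, which holds as $k\ge K$ has the parity of $k_1$, then the sums with both summands in the part of $X$ in phases $\le k$ form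
$$\bigcup_{k_1\le l\le k,\ l\equiv k\,(2)}[2^l+2^{k_1},\,2^{l+2}-2].$$
The last block contains $[2^{k+1},2^{k+2}-2]$.

At $i=2^{k+1}$ the active set is $X$ and $h(i-1)=0$. The rule asks about the other set of $D,E$. Its elements so far are in phases $\le k-1$, so its sums are at most $2(2^k-1)=2^{k+1}-2$ (the set is empty if $k=K$), and $i-1=2^{k+1}-1$ is not one of them. So $sw=1$, and the other set becomes active.

For $i\in[2^{k+1}+1,2^{k+2}-1]$, as long as no switch has followed, $X$ is inactive and the rule asks whether $i-1\in X+X$. Here $i-1\in[2^{k+1},2^{k+2}-2]$ is in $X+X$, so $sw=0$; if $h(i-1)=1$, then $sw=0$ anyway. So there is no further switch in $J_{k+1}$, whatever $h$ does, and $D,E$ are as claimed on $J_{k+1}$. Therefore $\epsilon'=(k+1)\bmod2$ at all $i\in J_{k+1}$. Hence, with $j=k\bmod 2$, the sets $M_j^\sigma,P_j^\sigma$ are empty on $J_{k+1}$, and $P^\sigma_{1-j}\cap J_{k+1}=\{2^{k+1}\}$, because $h(2^{k+1}-1)=0$.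

**Step 2. Reading.** We show $s(2^{k+1}+r)=c'_\kappa(r)$ for $-3\le r\le2^{k+1}-1$. Let $r\ge0$, so $i=2^{k+1}+r\in J_{k+1}$. The color at time $i$ is $(k+1)\bmod 2$, so $s(i)$ is read from $C_j^\sigma$, $j=k\bmod2$. By Step 1 and the hypothesis, the summands are $x\in M_j^\sigma\cap J_{k'}$ and $2^{k''}\in P_j^\sigma$ with $k',k''\le k$ of the parity of $k$.

* If $k''=k$ and $k'\le k-2$, then $x+2^k<2^{k-1}+2^k<2^{k+1}$.
* If $k'=k$ and $k''\le k-2$, then $x+2^{k''}\le2^k+3\kappa+2^{k-2}<2^{k+1}$, since $\kappa<2^{k-2}$.
* If both are $\le k-2$, then $x+2^{k''}<2^{k-1}+2^{k-2}<2^{k+1}$.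
* If $k'=k''=k$, then $x+2^k=2^{k+1}+r'$ with $c'_\kappa(r')=\sigma$, and all such $r'$ occur.

So $i\in C_j^\sigma$ iff $c'_\kappa(r)=\sigma$, and $s(i)=c'_\kappa(r)$. For $r=-1,-2,-3$ we have $s(2^{k+1}+r)=b$ by the hypothesis, and $c'_\kappa(r)=b$ since $r<0$.

**Step 3. Computing.** We show
$$\mu(2^{k+1}+r)=c'_{\kappa+1}(r)\qquad(0\le r\le2^{k+1}-1). \tag{8}$$
Let $i=2^{k+1}+r$. Then $\rho_1(i-1)=s(i-2)$ and $\rho_2(i-1)=s(i-3)$. For $r=0$ this is the hypothesis. For $r\ge1$ the time $i-1\ge2^{k+1}\ge i_0$ obeys the rules, so $\rho_1(i-1)=s(i-2)$ and $\rho_2(i-1)=\rho_1(i-2)$; the latter is $s(i-3)$ by the case $r-1$ of the first equality. So $\mu(i)=\psi(s(i-3),s(i-2),s(i-1))$, and Step 2 and (7) give (8).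

**Step 4. Writing.** We finish the induction; now let $\kappa+1<\kappa^*$. By (8), $\mu\notin\Lambda_h$ on $J_{k+1}$, so $h=0$ throughout $J_{k+1}$. Hence $M^\sigma_{1-j}(2^{k+1}+r)=1$ iff $c'_{\kappa+1}(r)=\sigma$. The non-blank positions of $c'_{\kappa+1}$ are in $[0,3\kappa+3]\subset[0,2^{k+1}-1]$ (recall $k=\kappa+4$), so $M^\sigma_{1-j}\cap J_{k+1}$ is as claimed; the other color and the $P$ sets were treated in Step 1. For $i\in[2^{k+2}-3,2^{k+2}-1]$ Step 2 gives $s(i)=c'_\kappa(i-2^{k+1})=b$, since $i-2^{k+1}\ge2^{k+1}-3>3\kappa$. Finally $\rho_1(2^{k+2}-1)=s(2^{k+2}-2)$ and $\rho_2(2^{k+2}-1)=\rho_1(2^{k+2}-2)=s(2^{k+2}-3)$ by the rules. This is the statement for $k+1$. $\square$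

**The two outcomes.** We read off when the run is eventually periodic.

If $\mathcal T$ does not halt, $\kappa^*=\infty$, and Lemma C gives $D=\bigcup_{k\ge K\text{ even}}J_k$. This set is infinite with arbitrarily long gaps, hence not eventually periodic.

If $\mathcal T$ halts, put $\kappa=\kappa^*-1$ and $k=K+\kappa$. Lemma C holds for the phases $K,\dots,k$, so Steps 1 to 3 of its proof apply, and (8) gives $\mu(2^{k+1}+r)=c'_{\kappa^*}(r)$ on $J_{k+1}$. The word $c'_{\kappa^*}$ contains a symbol of $\Lambda_h$, at a position in $[0,3\kappa^*]\subset[0,2^{k+1}-1]$. So $h$ becomes $1$ and stays $1$. Afterwards $sw=0$, so $D,E$ are constant, and all $M,P$ bits are $0$. Thus the $M,P$ sets and all $C_j^\sigma$ are finite, $s$ is eventually $b$, and so are $\rho_1,\rho_2$. All variables are eventually periodic.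

By Lemma B, from $\mathcal T$ we compute a finite sum-free $A$ such that $\langle A\rangle$ is regular if and only if $\mathcal T$ halts on the blank tape. So $\{A:\langle A\rangle\text{ regular}\}$ is $\Sigma_1$-hard.

## 8. Certificates of regularity and the proof of Theorem 2

**Step 1. Checking a certificate.** We show that a proposed periodic description of $\langle A\rangle$ can be verified. Describe an eventually periodic $S$ by a threshold $N$, a period $q$, and its elements below $N+q$. Then $S$ is an explicit finite union of singletons and progressions with difference $q$, so by Step 7 of the proof of Lemma B, $S+S$ has a computable description of the same kind. Hence it is decidable whether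
$$S\cap[1,\max A]=A,\qquad S\cap(S+S)=\emptyset,\qquad k\in S+S\ \text{ for all } k>\max A,\ k\notin S. \tag{9}$$
These conditions hold if and only if $S=\langle A\rangle$. Indeed $\langle A\rangle$ satisfies them: added numbers exceed $\max A$, it is sum-free by Section 1, and a number above $\max A$ is left out only if it is a sum. Conversely, (9) determines $S$ recursively: for $k>\max A$ we get $k\in S\iff k\notin S+S$, and whether $k\in S+S$ depends only on $S\cap[1,k-1]$.

**Step 2. The upper bound.** We conclude that the set is $\Sigma_1$. Given $A$, search over all $(N,q,\text{pattern})$ for one that satisfies (9). The search stops if and only if $\langle A\rangle$ is regular. With Section 7, $\{A:\langle A\rangle\text{ regular}\}$ is $\Sigma_1$-complete, and in particular undecidable.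

**Step 3. No computable bound.** We exclude a computable bound on preperiod + period. If a computable function of $A$ bounded $N+q$ for the regular $\langle A\rangle$, only finitely many triples $(N,q,\text{pattern})$ would have to be tested, and regularity would be decidable, a contradiction. This proves Theorem 2. $\square$
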